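\title{The knapsack problem is decidable in all Baumslag--Solitar groups}

\begin{abstract}
We prove that the knapsack problem is decidable for the Baumslag--Solitar group $BS(p,q)=\langle a,t\mid ta^pt^{-1}=a^q\rangle$ for all nonzero integers $p,q$, by an algorithm that is uniform in $p$ and $q$. In particular it is decidable whenever $\gcd(p,q)>1$. The proof encodes cancellation in a product of powers by a noncrossing matching of the letters $t^{\pm1}$, reduces long cancellations to the iteration of a partial affine map of $\mathbb{Z}$, and arrives at systems of exponential equations arranged along a tree. These systems are decided by finite automata, by size bounds, or by a local--global principle combined with Presburger arithmetic. If variables may be repeated, solvability of systems of exponent equations over $BS(d,db)$ with $d\ge1$, $b\ge2$ is undecidable.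
\end{abstract}

\section{Introduction}

Let $G$ be a group with a finite generating set $\Sigma$, and let $\mathbb{N}=\{0,1,2,\dots\}$. The \emph{knapsack problem} for $G$ takes as input words $w_1,\dots,w_k,w$ over $\Sigma\cup\Sigma^{-1}$ and asks whether there are $x_1,\dots,x_k\in\mathbb{N}$ with
\[
w_1^{x_1}w_2^{x_2}\cdots w_k^{x_k}=w\quad\text{in }G .
\]
Whether it is decidable does not depend on $\Sigma$, because words over one finite generating set can be rewritten over another. For $k=0$ it is the word problem. For $G=\mathbb{Z}$ it asks whether a linear equation $m_1x_1+\dots+m_kx_k=m$ has a solution in natural numbers. In general it asks whether $w$ lies in a given product of $k$ cyclic submonoids.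

For nonzero integers $p,q$ the Baumslag--Solitar group is
\[
BS(p,q)=\langle a,t\mid ta^pt^{-1}=a^q\rangle .
\]
Dudkin and Treyer \cite{DT} proved that for positive $p,q$ with $\gcd(p,q)=1$ the knapsack problem for $BS(p,q)$ is decidable. The remaining case is posed as an open problem in \cite{KP}: for which pairs of positive integers $p,q$ with $\gcd(p,q)>1$ is the knapsack problem for $BS(p,q)$ decidable? We show that it is decidable for all of them.

\begin{theorem}\label{thm:main}
There is an algorithm which, given nonzero integers $p,q$ and words $w_1,\dots,w_k,w$ over $\{a,t\}^{\pm1}$, decides whether $w_1^{x_1}\cdots w_k^{x_k}=w$ holds in $BS(p,q)$ for some $x\in\mathbb{N}^k$.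
\end{theorem}

The theorem covers $p=q$ and $p\ne q$ alike, and its proof does not use the result of \cite{DT}.

There is a reason to fear the opposite answer. In $BS(d,db)$ with $b\ge2$ we have $t^ya^{dx}t^{-y}=a^{dxb^y}$, so the group computes the function $(x,y)\mapsto xb^y$. This function and addition define multiplication, and Proposition~\ref{prop:undec} shows that systems of equations in which an exponent may be used several times are undecidable in these groups. A knapsack equation uses each exponent once, yet it still produces the exponential: the equation $t^{y}(a^d)^x(t^{-1})^{y'}(a^{-d})^z=1$ forces $y=y'$, by counting the letters $t^{\pm1}$, and then $z=xb^y$. What a knapsack equation cannot do is use $y$ a third time. The proof of Theorem~\ref{thm:main} shows that this restriction is decisive.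

The proof has four steps, all visible in the example of Section~\ref{sec:example}. First, a word equals $1$ exactly when its letters $t^{\pm1}$ cancel along a noncrossing matching, and for a product of powers the matched pairs group into boundedly many \emph{bundles} of parallel pairs (Section~\ref{sec:match}). Second, along a long bundle the exponent of $a$ is transformed by the iterates $f^y$ of one partial affine map $f$, and the graph of $f^y$ has a closed form in $y$ (Section~\ref{sec:iter}). Third, the bundles are nested as a forest, and the knapsack equation becomes a \emph{tree system}: linear equations with coefficients $A^y$, $B^y$, in which each exponent $y$ belongs to a single edge of a tree (Section~\ref{sec:tree}). Fourth, tree systems are decidable (Sections~\ref{sec:auto}--\ref{sec:mixed}). The cases in the last step depend on $p/\gcd(p,q)$ and $|q|/\gcd(p,q)$; the common divisor itself enters only through congruence conditions and needs no separate treatment. Section~\ref{sec:compl} treats constrained and repeated exponents.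

\section{Pinches, and an example in $BS(4,6)$}\label{sec:example}

The relations $ta^pt^{-1}=a^q$ and $ta^{-p}t^{-1}=a^{-q}$ are equivalent, so we assume $p>0$. Throughout, $G=BS(p,q)$ and
\[
d=\gcd(p,q),\qquad P=p/d,\qquad Q=|q|/d,\qquad \varsigma=\operatorname{sgn}q ,
\]
so that $P,Q$ are coprime positive integers. Let $\theta_+\colon p\mathbb{Z}\to q\mathbb{Z}$ be the map $n\mapsto\frac qpn$, and let $\theta_-=\theta_+^{-1}\colon q\mathbb{Z}\to p\mathbb{Z}$. Taking powers of the defining relation gives
\[
t^{\varepsilon}a^nt^{-\varepsilon}=a^{\theta_\varepsilon(n)}\qquad(\varepsilon=\pm1,\ n\in\operatorname{dom}\theta_\varepsilon),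
\]
where $\theta_{\pm1}$ means $\theta_\pm$. By collecting neighboring powers of $a$, and without canceling any $t^{\pm1}$, we write every word as
\begin{equation}\label{eq:word}
W=a^{n_0}t^{\varepsilon_1}a^{n_1}\cdots t^{\varepsilon_N}a^{n_N},\qquad n_l\in\mathbb{Z},\quad\varepsilon_i=\pm1 .
\end{equation}
Its \emph{$t$-letters} are numbered $1,\dots,N$, and its \emph{gaps} are numbered $0,\dots,N$; gap $l$ follows letter $l$ and has exponent $n_l$. A \emph{pinch} is a factor $t^\varepsilon a^nt^{-\varepsilon}$ with $n\in\operatorname{dom}\theta_\varepsilon$. The one fact about $G$ that we use is the following.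

\begin{lemma}[Britton's lemma]\label{lem:britton}
If the word \eqref{eq:word} equals $1$ in $G$, then either $N\ge1$ and $W$ contains a pinch, or $N=0$ and $n_0=0$.
\end{lemma}

In particular $a$ has infinite order.

\medskip
\noindent\textbf{The example.} Let $G=BS(4,6)$, so that $d=2$, $P=2$, $Q=3$ and $\theta_+(n)=\frac32n$ on $4\mathbb{Z}$. For $c\in\mathbb{Z}$ and $\delta=\pm1$ consider the knapsack equation
\begin{equation}\label{eq:ex}
(ta^2)^x\,(a^7)^y\,(t^{-1})^z\,(a^{7\delta})^u=a^c .
\end{equation}
The homomorphism $G\to\mathbb{Z}$ with $t\mapsto1$, $a\mapsto0$ gives $x=z$; call this number $L$. If $L=0$, the equation says $7y+7\delta u=c$. Let $L\ge1$. The $t$-letters are $L$ letters $t$ followed by $L$ letters $t^{-1}$, so a pinch can occur only at the middle gap, whose exponent is $s=7y+2$. It is a pinch if and only if $s\in4\mathbb{Z}$, and replacing it leaves a word of the same shape with middle exponent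
\[
f(s)=\tfrac32s+2,\qquad \operatorname{dom}f=4\mathbb{Z}
\]
(after the last replacement the summand $2$ is absent). By Britton's lemma, \eqref{eq:ex} holds if and only if $f^L(s)$ is defined and $f^L(s)-2+7\delta u=c$.

The condition ``$f^L(s)$ is defined'' consists of $L$ divisibility conditions, and $L$ is unbounded. To collapse them, center at the fixed point $-4$ of $f$: we have $f^j(s)+4=(\frac32)^j(s+4)$. As $-4\in4\mathbb{Z}$, the conditions say $(\frac32)^j(s+4)\in4\mathbb{Z}$ for $0\le j<L$, which means $2^{L+1}\mid s+4$. Hence $s+4=2^Lw$ and $f^L(s)+4=3^Lw$ with $w\in2\mathbb{Z}$, and \eqref{eq:ex} becomes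
\begin{equation}\label{eq:exsys}
2^Lw=6+7y,\qquad 0=-6-c+7\delta u+3^Lw,\qquad w\in2\mathbb{Z},\quad y,u\in\mathbb{N}.
\end{equation}
This is a tree system with two vertices and one edge. How it is solved depends on $\delta$.

If $\delta=1$, sizes decide. The first equation gives $w>0$, hence $w\ge2$, and the second gives $3^Lw\le c+6$. So $L,w,y,u$ are bounded in terms of $c$, and solvability is a finite check.

If $\delta=-1$, sizes are irrelevant and congruences decide. For fixed $L$, adding a multiple of $(w,y,u)=(14,\,2\cdot2^L,\,2\cdot3^L)$ to a solution of the two equations gives another one, so a solution with $y,u\in\mathbb{Z}$ yields one with $y,u\in\mathbb{N}$. A solution with $y,u\in\mathbb{Z}$ exists if and only if some even $w$ satisfies $2^Lw\equiv6$ and $3^Lw\equiv c+6\pmod 7$. The residues of $w$ modulo $2$ and modulo $7$ are independent, and $3/2\equiv5\pmod7$, so this is the condition $6\cdot5^L\equiv c+6\pmod7$, which is periodic in $L$. The powers $5,4,6,2,3,1$ of $5$ run through all nonzero residues modulo $7$, and $L=0$ contributes only $c\equiv0$. Thus \eqref{eq:ex} with $\delta=-1$ is solvable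 if and only if $c\not\equiv1\pmod7$. For $c=2$ one may take $L=3$, $w=6$, $y=6$, $u=22$: the middle exponents are $44,68,104$, and $\theta_+(104)=156=2+7\cdot22$.

The common divisor $d=2$ shows when $ta^2$ is replaced by $ta$. Then $f(s)=\frac32s+1$ sends $4\mathbb{Z}$ to odd numbers, so $f^2$ is nowhere defined and $L\le1$. In $BS(2,3)$ the same formula defines $f$ on $2\mathbb{Z}$, which contains the fixed point $-2$, and all iterates of $f$ have nonempty domain.

\section{Matchings and bundles}\label{sec:match}

In the example the order of the cancellations was forced. In general a word can be reduced to $1$ in many orders, and we want to record only which letter cancels which.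

\subsection{Admissible matchings}

Let $W$ be the word \eqref{eq:word}. A \emph{matching} of $W$ is a partition $\mathcal{M}$ of $\{1,\dots,N\}$ into pairs $(i,j)$, $i<j$, that is \emph{noncrossing} (no two pairs satisfy $i<i'<j<j'$) and \emph{sign-reversing} ($\varepsilon_j=-\varepsilon_i$ for every pair). Because $\mathcal{M}$ is noncrossing, the letters strictly between two matched letters are matched among themselves. A pair $(i',j')$ is \emph{nested} in $(i,j)$ if $i<i'<j'<j$, and gap $l$ is \emph{inside} $(i,j)$ if $i\le l<j$. A gap is \emph{directly inside} $(i,j)$ if it is inside $(i,j)$ and inside no pair nested in $(i,j)$.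

We assign to each pair an \emph{inner value} $S_{ij}$ and an \emph{output} $O_{ij}$, recursively from the inside:
\[
S_{ij}=\sum_{l\text{ directly inside }(i,j)}n_l+\sum_{(i',j')\text{ maximal nested in }(i,j)}O_{i'j'},\qquad O_{ij}=\theta_{\varepsilon_i}(S_{ij}),
\]
where $O_{ij}$ exists only if $S_{ij}\in\operatorname{dom}\theta_{\varepsilon_i}$. The \emph{outer value} is the sum of the exponents of the gaps that are inside no pair and of the outputs of the pairs that are nested in no pair. The matching is \emph{admissible} if all outputs exist and the outer value is $0$.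

\begin{lemma}\label{lem:match}
$W=1$ in $G$ if and only if $W$ has an admissible matching.
\end{lemma}

\begin{proof}
Let $\mathcal{M}$ be admissible. We show by induction from the inside that the factor of $W$ from letter $i$ to letter $j$ equals $a^{O_{ij}}$ for each pair $(i,j)$. Between the two letters, the gaps directly inside $(i,j)$ alternate with the factors of the maximal nested pairs. By induction all of these are powers of $a$, and their product is $a^{S_{ij}}$. So the factor is $t^{\varepsilon_i}a^{S_{ij}}t^{-\varepsilon_i}=a^{O_{ij}}$. The same argument at the outermost level gives $W=a^0=1$.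

Conversely let $W=1$; we induct on $N$. If $N=0$, then $n_0=0$ by Lemma~\ref{lem:britton} and the empty matching is admissible. If $N\ge1$, there is a pinch at letters $i,i+1$. Replacing it by $a^{\theta_{\varepsilon_i}(n_i)}$ gives a word $W'=1$ with $N-2$ letters, in which gaps $i-1,i,i+1$ have merged into one gap of exponent $n_{i-1}+\theta_{\varepsilon_i}(n_i)+n_{i+1}$. Take an admissible matching of $W'$ and add the pair $(i,i+1)$; its inner value is $n_i$ and its output is $\theta_{\varepsilon_i}(n_i)$. The sum in which the merged gap was counted now contains the three terms $n_{i-1}$, $O_{i,i+1}$, $n_{i+1}$ in its place, so all other values are unchanged.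
\end{proof}

\subsection{Elliptic and hyperbolic factors}

A matching of a product of powers has unboundedly many pairs. To give it a bounded description we first remove all cancellation within a single power.

\begin{lemma}\label{lem:normal}
For every word $w$ one can compute words $g,c$ with $w=gcg^{-1}$ in $G$ such that either $c=a^m$ (\emph{elliptic}), or $c=t^{\varepsilon_1}a^{\gamma_1}\cdots t^{\varepsilon_h}a^{\gamma_h}$ with $h\ge1$ and no power $c^x$, $x\in\mathbb{N}$, contains a pinch (\emph{hyperbolic}).
\end{lemma}

\begin{proof}
We induct on the number $h$ of $t$-letters of $w$. If $h=0$, then $w$ is elliptic. Otherwise conjugate the leading power of $a$ to the end to get $c=t^{\varepsilon_1}a^{\gamma_1}\cdots t^{\varepsilon_h}a^{\gamma_h}$, and read indices modulo $h$. Every factor $t^{\varepsilon}a^nt^{\varepsilon'}$ of a power of $c$ is $t^{\varepsilon_i}a^{\gamma_i}t^{\varepsilon_{i+1}}$ for some $i$. So $c$ is hyperbolic unless $\varepsilon_{i+1}=-\varepsilon_i$ and $\gamma_i\in\operatorname{dom}\theta_{\varepsilon_i}$ for some $i$. In that case $h\ge2$, conjugation by a prefix of $c$ rotates the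 indices so that $i=1$, and then $c=a^{\theta_{\varepsilon_1}(\gamma_1)+\gamma_2}t^{\varepsilon_3}\cdots a^{\gamma_h}$ in $G$, a word with $h-2$ $t$-letters.
\end{proof}

Write $w_i=g_ic_ig_i^{-1}$ as in the lemma. Then $w_i^{x_i}=g_ic_i^{x_i}g_i^{-1}$, and with $u_0=g_1$, $u_i=g_i^{-1}g_{i+1}$ for $0<i<k$, and $u_k=g_k^{-1}w^{-1}$, the knapsack question asks whether some $x\in\mathbb{N}^k$ satisfies
\begin{equation}\label{eq:W}
W(x):=u_0c_1^{x_1}u_1c_2^{x_2}\cdots c_k^{x_k}u_k=1 .
\end{equation}
From now on we study \eqref{eq:W} for arbitrary words $u_0,\dots,u_k$, where each $c_i$ is elliptic, $c_i=a^{m_i}$, or hyperbolic with $h_i$ $t$-letters. Put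
\[
H=2\operatorname{lcm}\{h_i: c_i\text{ hyperbolic}\},
\]
with $H=2$ if no $c_i$ is hyperbolic. The factor $2$ matters only for $q<0$; see Lemma~\ref{lem:period}.

The $t$-letters of $W(x)$ are divided into \emph{blocks}. For hyperbolic $c_i$ the $t$-letters of $c_i^{x_i}$ form a \emph{hyperbolic block} (empty if $x_i=0$), and each $t$-letter of each $u_j$ forms a \emph{singleton block}. The number of blocks and their left-to-right order do not depend on $x$. The $n$-th letter of the block $X$ of $c_i$ has \emph{phase} $\varphi=n\bmod h_i$. The phase determines the sign $\varepsilon_X(\varphi)$ of the letter and the exponent $\gamma_X(\varphi)$ of $a$ that follows it in $c_i$. For a letter $i$ of a hyperbolic block we write $\varepsilon(i)$ and $\gamma(i)$ for these numbers, and $\varepsilon(i)$ also denotes the sign of a singleton letter. If the letters $i,i+1$ lie in the same block, the gap between them has exponent $\gamma(i)$.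

\begin{lemma}\label{lem:bundle}
Let $\mathcal{M}$ be an admissible matching of $W(x)$.
\begin{enumerate}
\item[(a)] No two letters of the same block are matched.
\item[(b)] If the block $X$ lies to the left of the block $Y$ and some pair joins them, then the pairs joining them are $(i_l,j_l)$, $1\le l\le L$, with $i_l=i_1+l-1\in X$ and $j_l=j_1-l+1\in Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose two letters of the block of $c_i$ are matched, and among such pairs take one with $j-i$ minimal. The letters strictly between lie in the block and are matched among themselves, so by minimality there are none, and the pair is $(i,i+1)$. Its inner value $\gamma(i)$ lies in $\operatorname{dom}\theta_{\varepsilon(i)}$ and the signs are opposite, so a power of a hyperbolic word contains a pinch, a contradiction.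

(b) Let $i<i'$ in $X$ be matched to $j,j'$ in $Y$. Since $i<i'<j,j'$ and the pairs do not cross, $j'<j$. Let $i<i''<i'$. The partner of $i''$ lies strictly between $i$ and $j$, and it does not lie between $i'$ and $j'$, so it lies strictly between $i$ and $i'$ or strictly between $j'$ and $j$. The first is excluded by (a), so the partner lies in $Y$. In the same way a letter strictly between $j'$ and $j$ has its partner strictly between $i$ and $i'$. Hence the matched letters form an interval in $X$ and an interval in $Y$, matched in reverse order.
\end{proof}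

The set of pairs in (b) is a \emph{bundle} of \emph{length} $L$. There is at most one bundle for each pair of blocks, so the number of bundles is bounded independently of $x$; only their lengths are unbounded. A bundle of length $L\ge2$ joins two hyperbolic blocks. Figure~\ref{fig:bundles} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \i in {1,...,12} \fill (\i,0) circle (2pt);
\draw (1,0) arc (180:0:5.5 and 2.7);
\draw (2,0) arc (180:0:4.5 and 2.3);
\draw (3,0) arc (180:0:3.5 and 1.9);
\draw (4,0) arc (180:0:1.5 and 0.9);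
\draw (5,0) arc (180:0:0.5 and 0.45);
\draw (8,0) arc (180:0:0.5 and 0.45);
\node at (6.5,3.0) {$\mathfrak{b}_1$};
\node at (5.5,1.2) {$\mathfrak{b}_2$};
\node at (8.5,0.8) {$\mathfrak{b}_3$};
\draw[thick] (0.8,-0.3) -- (5.2,-0.3) node[midway,below] {$X$};
\draw[thick] (5.8,-0.3) -- (8.2,-0.3) node[midway,below] {$Y$};
\draw[thick] (8.8,-0.3) -- (9.2,-0.3) node[midway,below] {$s$};
\draw[thick] (9.8,-0.3) -- (12.2,-0.3) node[midway,below] {$Z$};
\end{tikzpicture}
\caption{A noncrossing matching of twelve $t$-letters (dots) that lie in three hyperbolic blocks $X,Y,Z$ and one singleton block $s$. The six pairs (arcs) form three bundles $\mathfrak{b}_1,\mathfrak{b}_2,\mathfrak{b}_3$ of lengths $3,2,1$. From left to right, $X$ meets $\mathfrak{b}_1,\mathfrak{b}_2$; $Y$ meets $\mathfrak{b}_2,\mathfrak{b}_3$; $s$ meets $\mathfrak{b}_3$; $Z$ meets $\mathfrak{b}_1$. The bundles $\mathfrak{b}_2$ and $\mathfrak{b}_3$ are nested in the innermost pair of $\mathfrak{b}_1$.}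
\label{fig:bundles}
\end{figure}

\subsection{The recursion along a bundle}

Fix a bundle $(i_l,j_l)_{1\le l\le L}$ and write $S_l$ for the inner value of $(i_l,j_l)$ and $O$ for the output of the outermost pair $(i_1,j_1)$. For $l\ge2$ the only maximal pair nested in $(i_{l-1},j_{l-1})$ is $(i_l,j_l)$, and the gaps directly inside are the one after $i_{l-1}$ and the one after $j_l$. Therefore
\begin{equation}\label{eq:rec}
S_{l-1}=\gamma(i_{l-1})+\theta_{\varepsilon(i_l)}(S_l)+\gamma(j_l)\quad(2\le l\le L),\qquad O=\theta_{\varepsilon(i_1)}(S_1).
\end{equation}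
For hyperbolic blocks $X,Y$ and phases $\varphi$ of $X$ and $\psi$ of $Y$ define the partial map
\[
g_{\varphi,\psi}(s)=\gamma_X(\varphi-1)+\theta_{\varepsilon_X(\varphi)}(s)+\gamma_Y(\psi),\qquad s\in\operatorname{dom}\theta_{\varepsilon_X(\varphi)} .
\]
Then $S_{l-1}=g_l(S_l)$, where $g_l=g_{\varphi,\psi}$ for the phases $\varphi,\psi$ of $i_l,j_l$. One step outward changes $(\varphi,\psi)$ to $(\varphi-1,\psi+1)$, and $H$ steps return to $(\varphi,\psi)$. The \emph{period map} of $(X,Y,\varphi,\psi)$ is the composite of $H$ such steps,
\[
f=g_{\varphi-H+1,\,\psi+H-1}\circ\dots\circ g_{\varphi-1,\,\psi+1}\circ g_{\varphi,\psi}.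
\]
There are finitely many period maps. If $L-1=Hy+r$ with $0\le r<H$, then \eqref{eq:rec} says
\begin{equation}\label{eq:chain}
O=\theta_{\varepsilon(i_1)}\circ g_2\circ\dots\circ g_{r+1}\circ f^{\,y}(S_L),
\end{equation}
where $f$ is the period map for the phases of the innermost letters $i_L,j_L$, and all outputs in the bundle exist if and only if the right side is defined.

\begin{lemma}\label{lem:period}
Let $f$ be a period map with domain $D\subseteq\mathbb{Z}$. Then $f(s)=\lambda s+\nu$ on $D$, with computable $\nu\in\mathbb{Q}$ and $\lambda=(Q/P)^\sigma$, $\sigma\in\mathbb{Z}$. Moreover $f(D)\subseteq\mathbb{Z}$, and $D$ is effectively either empty or a coset $s_0+M\mathbb{Z}$ with $M\ge1$.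
\end{lemma}

\begin{proof}
The slope of $f$ is $(q/p)^\sigma$, where $\sigma$ is the sum of $\varepsilon_X$ over $H$ consecutive phases. If $X$ is the block of $c_i$, then $\sigma$ is $H/h_i$ times the sum of the signs in $c_i$, and $H/h_i$ is even. So $\sigma$ is even and $(q/p)^\sigma=(Q/P)^\sigma$.

We show by induction that each partial composite $F$ of the maps $g$ has empty domain or is an injective, integer-valued affine map on a coset $s'+M'\mathbb{Z}$; the identity of $\mathbb{Z}$ starts the induction. Write $F(s'+M'z)=F(s')+F_1z$ with $0\ne F_1\in\mathbb{Z}$. The next map $g$ is defined at this value if and only if $F(s')+F_1z$ lies in $p\mathbb{Z}$ or $q\mathbb{Z}$, according to the sign. This linear congruence in $z$ has no solution or a computable coset of solutions, and on that coset $g\circ F$ is injective, integer-valued and affine.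
\end{proof}

\section{Iterating a partial affine map}\label{sec:iter}

By \eqref{eq:chain}, the unbounded part of a bundle is the iterate $f^y$, whose domain is cut out by $y$ congruences. As in the example, we center at the fixed point and then examine the congruences one prime at a time.

For a prime $\ell$, let $v_\ell$ be the valuation on the field $\mathbb{Q}_\ell$ of $\ell$-adic numbers, with $v_\ell(0)=\infty$, and let $\mathbb{Z}_\ell=\{x:v_\ell(x)\ge0\}$. A \emph{unit} is an element of valuation $0$. A \emph{ball} is a set $\tau+\ell^g\mathbb{Z}_\ell$ with $\tau\in\mathbb{Q}_\ell$ and \emph{exponent} $g\in\mathbb{Z}\cup\{\infty\}$, where $\ell^\infty\mathbb{Z}_\ell=\{0\}$. We use three standard facts.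
\begin{enumerate}
\item[(F1)] A rational number lies in $\mathbb{Z}$ if and only if it lies in $\mathbb{Z}_\ell$ for every prime $\ell$. Hence for $e\in\mathbb{Q}$, $M\in\mathbb{Q}\setminus\{0\}$, a rational number lies in $e+M\mathbb{Z}$ if and only if it lies in $e+M\mathbb{Z}_\ell$ for all $\ell$.
\item[(F2)] If $v_\ell(x)<v_\ell(x')$, then $v_\ell(x+x')=v_\ell(x)$. The sum of the balls $\tau+\ell^g\mathbb{Z}_\ell$ and $\tau'+\ell^{g'}\mathbb{Z}_\ell$ is $\tau+\tau'+\ell^{\min(g,g')}\mathbb{Z}_\ell$. They meet if and only if $v_\ell(\tau-\tau')\ge\min(g,g')$, and then their intersection is the ball with the larger exponent.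
\item[(F3)] Let $u$ be a unit, $x\in\mathbb{Q}_\ell$, $\kappa\in\mathbb{Z}$. Choose $R\ge0$ with $R+v_\ell(x)\ge\kappa$ and put $\pi=|(\mathbb{Z}/\ell^R)^\times|$. Then $u^nx\equiv u^{n'}x \pmod{\ell^\kappa\mathbb{Z}_\ell}$ whenever $n\equiv n'\pmod\pi$, because $u^{n-n'}\equiv1\pmod{\ell^R\mathbb{Z}_\ell}$.
\end{enumerate}

\begin{lemma}\label{lem:iter}
Let $f(s)=\lambda s+\nu$ be a period map with domain $D$. One can compute $\Pi_f\ge1$ such that for every multiple $\Pi$ of $\Pi_f$ and every residue $\eta$ modulo $\Pi$ the set
\[
R_\eta=\{(s,f^y(s),y): y\ge2,\ y\equiv\eta\ (\mathrm{mod}\ \Pi),\ f^y(s)\text{ is defined}\}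
\]
is effectively either empty or of the following form, where $y$ ranges over all integers with $y\ge2$, $y\equiv\eta\pmod\Pi$.
\begin{enumerate}
\item[(i)] If $\lambda=1$: $R_\eta=\{(s,\,s+\nu y,\,y):s\in s_0+M\mathbb{Z}\}$, and $\nu\in\mathbb{Z}$.
\item[(ii)] If $\lambda\ne1$, $\lambda=A/B$ in lowest terms with $A,B\ge1$, and $s^*=\nu/(1-\lambda)$:
\[
R_\eta=\{(s^*+B^yw,\;s^*+A^yw,\;y): w\in w^0+K\mathbb{Z}\}
\]
with computable $w^0\in\mathbb{Q}$ and $K\in\mathbb{Q}_{>0}$ that depend on $\eta$ but not on $y$.
\end{enumerate}
In case \textup{(ii)}, $(A,B)$ is $(Q^\sigma,P^\sigma)$ or $(P^\sigma,Q^\sigma)$ for some $\sigma\ge1$.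
\end{lemma}

\begin{proof}
A residue modulo $\Pi$ determines a residue modulo $\Pi_f$ and only restricts the range of $y$, so it suffices to treat $\Pi=\Pi_f$. The last sentence follows from Lemma~\ref{lem:period}, since $P,Q$ are coprime. If $D=\emptyset$, all $R_\eta$ are empty. Let $D=s_0+M\mathbb{Z}$ and $y\ge2$.

(i) Since $f(D)\subseteq\mathbb{Z}$, we have $\nu\in\mathbb{Z}$. The value $f^y(s)$ is defined if and only if $s+j\nu\in D$ for $0\le j<y$. The cases $j=0,1$ force $s\in D$ and $M\mid\nu$, and these two conditions imply all the others. Take $\Pi_f=1$; the set is empty if $M\nmid\nu$.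

(ii) We have $f^j(s)-s^*=\lambda^j(s-s^*)$. Write $s=s^*+B^yw$ with $w\in\mathbb{Q}$, so that $f^j(s)=s^*+A^jB^{y-j}w$. Put $e=s_0-s^*$ and $E_\ell=e+M\mathbb{Z}_\ell$. By (F1), $f^y(s)$ is defined if and only if
\begin{equation}\label{eq:cond}
A^jB^{y-j}w\in E_\ell\qquad\text{for all primes }\ell\text{ and all }0\le j<y,
\end{equation}
and then $f^y(s)=s^*+A^yw$. Let $\mathcal{P}$ be the finite set of primes that divide $MAB$ or the denominator of $e$. We determine what \eqref{eq:cond} says at each $\ell$; put $\kappa=v_\ell(M)$.

\emph{The case $\ell\notin\mathcal{P}$.} Here $E_\ell=\mathbb{Z}_\ell$ and $A,B$ are units, so the condition is $w\in\mathbb{Z}_\ell$.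

\emph{The case $\ell\in\mathcal{P}$, $\ell\nmid AB$.} Here $\lambda$ is a unit. If $x=e+Mz$ and $\lambda x$ both lie in $E_\ell$, then $(\lambda-1)x\in M\mathbb{Z}_\ell$, hence $(\lambda-1)e\in M\mathbb{Z}_\ell$. So if $(\lambda-1)e\notin M\mathbb{Z}_\ell$, the conditions for $j=0,1$ are incompatible and all $R_\eta$ are empty. If $(\lambda-1)e\in M\mathbb{Z}_\ell$, then $\lambda(e+Mz)=e+(\lambda-1)e+\lambda Mz$ shows $\lambda E_\ell\subseteq E_\ell$, so the condition for $j=0$ implies the others. It reads $w\in B^{-y}e+\ell^\kappa\mathbb{Z}_\ell$, and by (F3) this ball depends only on $y$ modulo a computable number $\Pi_\ell$.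

\emph{The case $\ell\mid AB$.} Exactly one of $A,B$ is divisible by $\ell$, so $v_\ell(\lambda)\ne0$. If $e\notin M\mathbb{Z}_\ell$, then by (F2) all elements of $E_\ell$ have the same finite valuation $v_\ell(e)$. The elements $B^yw$ and $\lambda B^yw$ (cases $j=0,1$) cannot both have it, so all $R_\eta$ are empty. If $e\in M\mathbb{Z}_\ell$, then $E_\ell=\ell^\kappa\mathbb{Z}_\ell$ and the conditions read $v_\ell(w)+jv_\ell(A)+(y-j)v_\ell(B)\ge\kappa$. If $\ell\mid B$, the strongest is the one for $j=y-1$, namely $v_\ell(w)\ge\kappa-v_\ell(B)$. If $\ell\mid A$, the strongest is the one for $j=0$, namely $v_\ell(w)\ge\kappa$. Neither depends on $y$; put $\Pi_\ell=1$.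

Let $\Pi_f$ be the least common multiple of the $\Pi_\ell$, $\ell\in\mathcal{P}$, and fix $\eta$. Either $R_\eta=\emptyset$, or \eqref{eq:cond} says that $w\in\mathbb{Z}_\ell$ for $\ell\notin\mathcal{P}$ and $w\in\tau_\ell+\ell^{k_\ell}\mathbb{Z}_\ell$ for $\ell\in\mathcal{P}$, with $\tau_\ell\in\mathbb{Q}$ and $k_\ell\in\mathbb{Z}$ depending only on $\eta$. Choose a product $J$ of powers of primes in $\mathcal{P}$ with $J\tau_\ell\in\mathbb{Z}_\ell$ and $k_\ell+v_\ell(J)\ge0$ for all $\ell\in\mathcal{P}$. By the Chinese remainder theorem there is an integer $n$ with $n\equiv J\tau_\ell\pmod{\ell^{k_\ell+v_\ell(J)}\mathbb{Z}_\ell}$ for all $\ell\in\mathcal{P}$. Then $w^0=n/J$ satisfies all the conditions, and by (F1) the set of all rational $w$ satisfying them is $w^0+K\mathbb{Z}$ with $K=\prod_{\ell\in\mathcal{P}}\ell^{k_\ell}$.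
\end{proof}

We fix $\Pi$, the least common multiple of the numbers $\Pi_f$ over the finitely many period maps $f$.

\section{Tree systems}\label{sec:tree}

Lemma~\ref{lem:iter}(ii) says that a long bundle accepts an inner value of the form $s^*+B^yw$ and returns $s^*+A^yw$. A single pinch does the same with $y=1$ and $s^*=0$. Since bundles are nested as a forest, we are led to the following systems, of which \eqref{eq:exsys} is an instance.

\begin{definition}\label{def:tree}
Let $P,Q\ge1$ be coprime. A \emph{tree system of type $(P,Q)$} consists of
\begin{itemize}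
\item a finite rooted tree with vertex set $V$ and root $o$, and an integer $\Pi\ge1$;
\item constants $C_v\in\mathbb{Q}$ for $v\in V$;
\item finitely many variables $x_i$, $i\in I$, each attached to a vertex $v(i)$ and carrying a coefficient $m_i\in\mathbb{Z}\setminus\{0\}$;
\item for each $v\ne o$: a pair $(A_v,B_v)\in\{(Q^{\sigma_v},P^{\sigma_v}),(P^{\sigma_v},Q^{\sigma_v})\}$ with $\sigma_v\ge0$; numbers $w_v^0\in\mathbb{Q}$ and $K_v\in\mathbb{Q}_{>0}$; and a set $Y_v\subseteq\mathbb{N}$ that is $\{1\}$ or of the form $\{y\in\mathbb{N}:y\ge y_v^0,\ y\equiv\eta_v\ (\mathrm{mod}\ \Pi)\}$, the latter only if $\sigma_v\ge1$.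
\end{itemize}
A \emph{solution} consists of $y_v\in Y_v$ and $w_v\in w_v^0+K_v\mathbb{Z}$ for $v\ne o$, and $x_i\in\mathbb{N}$ for $i\in I$, such that
\[
(E_v)\qquad B_v^{y_v}w_v=C_v+\sum_{v(i)=v}m_ix_i+\sum_{u\text{ child of }v}A_u^{y_u}w_u\qquad(v\ne o),
\]
and such that $(E_o)$ holds, the same equation for $v=o$ with left side $0$.
\end{definition}

Thus each vertex $v$ has a value, the right side of $(E_v)$. The edge above $v$ requires this value to lie in $B_v^{y_v}(w_v^0+K_v\mathbb{Z})$ and passes it to the parent multiplied by $(A_v/B_v)^{y_v}$. The value at the root must be $0$.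

\begin{proposition}\label{prop:reduce}
From \eqref{eq:W} one can compute finitely many tree systems of type $(P,Q)$ such that \eqref{eq:W} has a solution $x\in\mathbb{N}^k$ if and only if one of the systems has a solution.
\end{proposition}

\begin{proof}
\emph{Patterns.} We record a matching up to the lengths of its long bundles. A \emph{pattern} consists of the following data.
\begin{enumerate}
\item[(P1)] A finite set of symbols, called bundles, and for each block a list of bundles, possibly empty. In the concatenation of these lists, in the order of the blocks, each bundle occurs exactly twice, in two different blocks; no two bundles occur in the same two blocks; and no two bundles occur in the order $\mathfrak{b}\,\mathfrak{b}'\,\mathfrak{b}\,\mathfrak{b}'$.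
\item[(P2)] For each bundle either a length $L\in\{1,\dots,2H\}$ (a \emph{short} bundle), or a number $r\in\{0,\dots,H-1\}$ and a residue $\eta$ modulo $\Pi$ (a \emph{long} bundle). The \emph{allowed} lengths of a long bundle are $L=Hy+r+1$ with $y\ge2$, $y\equiv\eta\pmod\Pi$.
\end{enumerate}
We require that (P3) the list of a singleton block has exactly one entry, which is short of length $1$, and that (P4) for hyperbolic $c_i$ the lengths of the bundles in the list of its block add up to a multiple of $h_i$. Condition (P4) does not depend on the choice of allowed lengths, since $h_i\mid H$.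

Given such data and allowed lengths for the long bundles, let $x_i$, for hyperbolic $c_i$, be the total length of the bundles in the list of its block divided by $h_i$. Cut each block into consecutive segments, one for each entry of its list, of the length of that bundle, and match the two segments of each bundle in reverse order. By (P1) this is a noncrossing partition of the $t$-letters of $W(x)$ into pairs. We require finally that (P5) it is sign-reversing. This too is a property of the pattern alone. Indeed, lengths are known modulo $H$, so the phases of the first and last letter of each segment are known; and along a bundle the pairs of phases are $(\varphi+l-1,\psi-l+1)$ for $1\le l\le L$, a sequence with period $H$, so for a long bundle, where $L>H$, the set of these pairs is the same for all allowed lengths. There are finitely many patterns, since there is at most one bundle for each pair of blocks, and they can be listed.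

By Lemmas~\ref{lem:match} and \ref{lem:bundle}, a solution of \eqref{eq:W} has an admissible matching, and this matching arises from a pattern and allowed lengths. Conversely, \emph{every} choice of allowed lengths defines the $x_i$ for hyperbolic $c_i$ and a matching. Here we use that each variable occurs only once in \eqref{eq:W}: the numbers $x_i$ can be defined independently of one another, so the numbers $y$ of the long bundles are subject to no further constraint. Hence \eqref{eq:W} is solvable if and only if, for some pattern, there are allowed lengths and $x_i\in\mathbb{N}$ for the elliptic $c_i$ that make the matching admissible.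

\emph{Admissibility for a fixed pattern.} The gaps between consecutive letters of one segment are accounted for in \eqref{eq:rec}. Each other gap lies between two consecutive segments, before the first, or after the last. If it lies between two segments of the same block, its exponent is $\gamma$ of the last letter of the first segment. Otherwise its exponent is the sum of the last exponent $\gamma$ of the preceding $c_i$ (if the preceding segment is in a hyperbolic block), of exponents of $a$ in the words $u_j$, and of the terms $m_ix_i$ for the elliptic $c_i$ located in the gap; empty blocks contribute nothing. In both cases it is a constant determined by the pattern plus a sum of terms $m_ix_i$, and each elliptic $c_i$ is located in exactly one gap.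

Call $\mathfrak{b}'$ a child of $\mathfrak{b}$ if the outermost pair of $\mathfrak{b}'$ is a maximal pair nested in the innermost pair of $\mathfrak{b}$. This makes the bundles a forest, determined by (P1). The matching is admissible if and only if, for each bundle $\mathfrak{b}$, the right side of \eqref{eq:chain} is defined at the innermost value
\[
S_{\mathfrak{b}}=C_{\mathfrak{b}}+\sum m_ix_i+\sum_{\mathfrak{b}'\text{ child of }\mathfrak{b}}O_{\mathfrak{b}'},
\]
giving the output $O_{\mathfrak{b}}$, and the outer value $C+\sum m_ix_i+\sum O_{\mathfrak{b}'}$ is $0$. Here $C_{\mathfrak{b}}$ and $C$ are constants, the sum $\sum m_ix_i$ runs over the elliptic $c_i$ in the gaps directly inside the innermost pair of $\mathfrak{b}$, respectively inside no pair, and in the outer value $\mathfrak{b}'$ runs over the roots of the forest.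

\emph{The tree.} The root $o$ carries the outer value. A short bundle of length $L$ gives a chain of vertices $v_L,\dots,v_1$ carrying $S_L,\dots,S_1$. The \emph{bottom} vertex $v_L$ has the constant $C_{\mathfrak{b}}$ and the variables in $S_{\mathfrak{b}}$; the vertex $v_{l-1}$ is the parent of $v_l$ and has the constant $\gamma(i_{l-1})+\gamma(j_l)$; the parent of $v_1$ is the bottom vertex of the parent bundle, or $o$; the edge above $v_l$ applies $\theta_{\varepsilon(i_l)}$. A long bundle gives a bottom vertex carrying $S_L$, an edge applying $f^y$ that leads to a vertex $v_{r+1}$ with constant $0$, and then a chain $v_{r+1},\dots,v_1$ as before. Each edge relates the value $T$ at its lower vertex $v$ to the amount $O$ added at the parent $\bar v$, and we write this relation in the form of Definition~\ref{def:tree}, up to a sign.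
\begin{itemize}
\item \emph{Edge $\theta_+$.} $T=pz$, $O=qz$ with $z\in\mathbb{Z}$. With $w=dz$ this is $T=Pw$, $O=\varsigma Qw$, $w\in d\mathbb{Z}$. Take $Y_v=\{1\}$.
\item \emph{Edge $\theta_-$.} $T=qz$, $O=pz$ with $z\in\mathbb{Z}$. With $w=\varsigma dz$ this is $T=Qw$, $O=\varsigma Pw$, $w\in d\mathbb{Z}$. Take $Y_v=\{1\}$.
\item \emph{Edge $f^y$ with $R_\eta=\emptyset$.} Discard the pattern.
\item \emph{Edge $f^y$ with $\lambda\ne1$.} By Lemma~\ref{lem:iter}(ii), $T=s^*+B^yw$, $O=s^*+A^yw$, $w\in w^0+K\mathbb{Z}$. Subtract $s^*$ from $C_v$, add it to $C_{\bar v}$, and take $Y_v=\{y\ge2:y\equiv\eta\ (\mathrm{mod}\ \Pi)\}$.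
\item \emph{Edge $f^y$ with $\lambda=1$.} By Lemma~\ref{lem:iter}(i), $T=w\in s_0+M\mathbb{Z}$, $O=w+\nu y$. Take $A_v=B_v=1$ and $Y_v=\{1\}$. Write $y=y^1+\Pi x$ with $x\in\mathbb{N}$, where $y^1$ is the least $y\ge2$ with $y\equiv\eta$. Add $\nu y^1$ to $C_{\bar v}$ and attach to $\bar v$ a new variable $x$ with coefficient $\nu\Pi$.
\end{itemize}
Variables with coefficient $0$ are dropped. The result is a tree system, except that a child $u$ contributes $\varsigma_uA_u^{y_u}w_u$ with $\varsigma_u\in\{\pm1\}$. Put $\epsilon_o=1$ and $\epsilon_u=\varsigma_u\epsilon_v$ for a child $u$ of $v$. Multiply $(E_v)$ by $\epsilon_v$ and replace $w_v,w_v^0,C_v,m_i$ by $\epsilon_vw_v,\epsilon_vw_v^0,\epsilon_vC_v,\epsilon_{v(i)}m_i$. The contribution of $u$ becomes $\epsilon_v\varsigma_uA_u^{y_u}w_u=A_u^{y_u}(\epsilon_uw_u)$, so the signs disappear, and $\epsilon_vw_v$ ranges over $\epsilon_vw_v^0+K_v\mathbb{Z}$.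
\end{proof}

It remains to prove the following theorem.

\begin{theorem}\label{thm:tree}
Solvability of tree systems of type $(P,Q)$, with $P,Q\ge1$ coprime, is decidable.
\end{theorem}

The three sections that follow give three decision procedures, each effective in $P$ and $Q$. In all of them $\bar v$ denotes the parent of a vertex $v\ne o$.

\section{The case $\min(P,Q)=1$: finite automata}\label{sec:auto}

This case contains $p=\pm q$ and all pairs with $p\mid q$ or $q\mid p$. All exponentials are powers of one base $b$, so base-$b$ expansions are the natural tool.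

Let $b\ge2$. A relation $R\subseteq\mathbb{N}^r$ is \emph{$b$-recognizable} if some finite automaton, reading the base-$b$ expansions of $r$ numbers in parallel, least significant digit first and padded with zeros to any common length, accepts exactly the tuples in $R$. We use the theorem (B\"uchi; Bruy\`ere, Hansel, Michaux and Villemaire \cite{BHMV}) that $b$-recognizable relations are effectively closed under Boolean operations and projection, and that their emptiness is decidable. Adding coordinates that the automaton ignores also preserves recognizability.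

\begin{proposition}\label{prop:auto}
Solvability of tree systems of type $(P,Q)$ with $\min(P,Q)=1$ is decidable.
\end{proposition}

\begin{proof}
Let $b=\max(P,Q)$, or $b=2$ if $P=Q=1$. Then $(A_v,B_v)=(b^{\alpha_v},b^{\beta_v})$ with integers $\alpha_v,\beta_v\ge0$ and $\alpha_v\beta_v=0$. Multiplying all $w_v,w_v^0,K_v,C_v,m_i$ by one positive integer, we may assume that $w_v^0,K_v,C_v,m_i$ are integers; then so are the $w_v$.

The difficulty is that multiplication by $b^y$ shifts an expansion by an unbounded number of places. Instead of shifting the number, we move the position of its unit digit: each equation $(E_v)$ is multiplied by its own power $U_v$ of $b$, chosen so that the left side of $(E_u)$ and the contribution of $u$ to its parent become the same integer $N_u$.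

\emph{Claim.} The system is solvable if and only if there are powers $U_v$ $(v\in V)$ and $U'_v$ $(v\ne o)$ of $b$ with exponents $\ge0$, and integers $N_v,Z_v$ $(v\ne o)$ and $X_i$ $(i\in I)$, such that
\begin{enumerate}
\item[(1)] for $v\ne o$ there is $y\in Y_v$ with $U'_v=U_vb^{\beta_vy}=U_{\bar v}b^{\alpha_vy}$;
\item[(2)] $N_v=w_v^0U'_v+K_vZ_v$ and $U'_v\mid Z_v$;
\item[(3)] $X_i\ge0$ and $U_{v(i)}\mid X_i$;
\item[(4)] $N_v=C_vU_v+\sum_{v(i)=v}m_iX_i+\sum_{u\text{ child of }v}N_u$ for $v\ne o$, and the same with left side $0$ for $v=o$.
\end{enumerate}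
Given a solution, put $U_v=U_{\bar v}b^{(\alpha_v-\beta_v)y_v}$ recursively, starting from a power $U_o$ of $b$ so large that all exponents are nonnegative. Put $U'_v=U_vb^{\beta_vy_v}$, $N_v=U'_vw_v$, $Z_v=U'_v(w_v-w_v^0)/K_v$ and $X_i=U_{v(i)}x_i$. Then (1)--(3) hold. Also $U_vB_v^{y_v}w_v=N_v$, and $U_vA_u^{y_u}w_u=U'_uw_u=N_u$ for a child $u$ of $v$, so (4) is $(E_v)$ multiplied by $U_v$. Conversely, given (1)--(4), take $y_v$ from (1), put $w_v=N_v/U'_v=w_v^0+K_vZ_v/U'_v\in w_v^0+K_v\mathbb{Z}$ and $x_i=X_i/U_{v(i)}\in\mathbb{N}$, and divide (4) by $U_v$ to obtain $(E_v)$. This proves the claim.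

We check that (1)--(4) are $b$-recognizable. Represent each $N_v,Z_v$ by its sign and its absolute value, and take the union over the finitely many choices of signs. Addition is recognizable by an automaton that remembers the carry. After terms with negative coefficients are moved to the other side, each linear equation in (2) and (4) equates two sums of natural numbers with repetitions, so it is obtained from addition by intersection and projection. A number is a power of $b$ if its expansion has one digit $1$ and otherwise zeros. For such a number $U$, the relation $U\mid Z$ says that the digits of $|Z|$ below the position of the digit $1$ of $U$ vanish. For (1), let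
\[
\Delta_{\gamma,Y}=\{(b^i,b^j):i,j\in\mathbb{N},\ j-i\in\gamma Y\}\qquad(\gamma\in\mathbb{N}).
\]
If $\beta_v=0$, then (1) says $U'_v=U_v$ and $(U_{\bar v},U'_v)\in\Delta_{\alpha_v,Y_v}$. If $\beta_v>0$, then $\alpha_v=0$, and (1) says $U'_v=U_{\bar v}$ and $(U_v,U'_v)\in\Delta_{\beta_v,Y_v}$. The set $\gamma Y_v\subseteq\mathbb{N}$ is a singleton or an infinite arithmetic progression, so an automaton can test the distance between the two digits $1$ by counting up to a fixed threshold and then modulo the common difference. Hence the conjunction of (1)--(4) is $b$-recognizable, and its emptiness is decidable.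
\end{proof}

\section{The case $P,Q\ge2$ with coefficients of one sign: size bounds}\label{sec:onesign}

When $P,Q\ge2$ there is no common base. In exchange, every $v\ne o$ with infinite $Y_v$ has $\sigma_v\ge1$ and hence $A_v,B_v\ge2$. So if $w_v\ne0$, a bound on either of $|A_v^{y_v}w_v|$, $|B_v^{y_v}w_v|$ bounds $y_v$ and with it the other quantity. This generalizes the case $\delta=1$ of the example.

\begin{proposition}\label{prop:onesign}
Solvability of tree systems of type $(P,Q)$ with $P,Q\ge2$ in which all $m_i$ have the same sign, or $I=\emptyset$, is decidable.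
\end{proposition}

\begin{proof}
Replacing $w_v,w_v^0,C_v,m_i$ by their negatives if necessary, we assume that all $m_i>0$. Let $1/\omega$ be a common denominator of all $w_v^0$ and $K_v$; then every nonzero element of every $w_v^0+K_v\mathbb{Z}$ has absolute value at least $\omega$. Let $T_v$ be the right side of $(E_v)$ in a solution. We use this observation:
\begin{equation}\label{eq:obs}
\text{if }w_v\ne0\text{ and }\min\bigl(|A_v^{y_v}w_v|,|B_v^{y_v}w_v|\bigr)\le\Lambda,\text{ then }|w_v|\le\Lambda\text{ and }y_v\le\max(1,\Lambda/\omega).
\end{equation}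
The first bound holds as $A_v,B_v\ge1$. For the second, either $Y_v=\{1\}$, or $A_v,B_v\ge2$ and $y_v<2^{y_v}\le\Lambda/\omega$.

\emph{Lower bounds, from the leaves up.} We compute $\kappa_v\ge0$ $(v\in V)$ and $\kappa'_v\ge0$ $(v\ne o)$ with $T_v\ge-\kappa_v$ and $A_v^{y_v}w_v\ge-\kappa'_v$ in every solution. Put $\kappa_v=|C_v|+\sum_{u\text{ child of }v}\kappa'_u$; this works because $m_ix_i\ge0$. Put $\kappa'_v=A_v^{n}\kappa_v$ with $n=\lceil\max(1,\kappa_v/\omega)\rceil$. If $w_v\ge0$, the bound on $A_v^{y_v}w_v$ is trivial. If $w_v<0$, then $|B_v^{y_v}w_v|=-T_v\le\kappa_v$, and \eqref{eq:obs} gives $|w_v|\le\kappa_v$ and $y_v\le n$.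

\emph{Upper bounds, from the root down.} We compute $\Lambda_v$ with $|T_v|\le\Lambda_v$ in every solution, starting with $\Lambda_o=0$. Suppose $\Lambda_v$ is known and put $\Lambda'=\Lambda_v+\kappa_v$. The numbers $m_ix_i$ with $v(i)=v$ and $A_u^{y_u}w_u+\kappa'_u$ for children $u$ of $v$ are nonnegative, and their sum is $T_v-C_v+\sum_u\kappa'_u\le\Lambda'$. Hence $x_i\le\Lambda'$ and $-\kappa_v\le A_u^{y_u}w_u\le\Lambda'$, so $|A_u^{y_u}w_u|\le\Lambda'$. By \eqref{eq:obs}, either $w_u=0$, or $|w_u|\le\Lambda'$ and $y_u\le n'=\lceil\max(1,\Lambda'/\omega)\rceil$. In both cases $|T_u|=|B_u^{y_u}w_u|\le\Lambda_u:=B_u^{n'}\Lambda'$.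

Thus in every solution all $x_i$ and $w_v$ lie in computable finite sets, and each $y_v$ lies in a computable finite set unless $w_v=0$. If $w_v=0$, replacing $y_v$ by $\min Y_v$ changes no equation. So solvability is a finite check.
\end{proof}

\begin{remark}
The lower bounds fail when $\min(P,Q)=1<b=\max(P,Q)$. Take a root $o$ with $C_o=0$ and one variable of coefficient $1$, and one child $v$ with $C_v=-1$, $(A_v,B_v)=(b,1)$, $w_v\in\mathbb{Z}$, $Y_v=\mathbb{N}$. The solutions are $w_v=-1$, $x=b^{y}$, and $A_v^{y}w_v=-b^y$ is not bounded below.
\end{remark}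

\section{Coefficients of both signs: a local--global principle}\label{sec:mixed}

When both signs occur among the $m_i$, no size bound is available, but the constraints $x_i\ge0$ become harmless, as in the case $\delta=-1$ of the example. For fixed exponents $y=(y_v)_{v\ne o}$ the system is then a linear system over $\mathbb{Z}$, which can be solved prime by prime. The work lies in showing that the resulting condition on $y$ is simple enough to be decided. The argument of this section does not use $P,Q\ge2$.

\subsection{From $\mathbb{N}$ to $\mathbb{Z}$ to $\mathbb{Z}_\ell$}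

Fix a tree system in which both signs occur among the $m_i$; in particular $I\ne\emptyset$. For $y\in\mathbb{N}^{V\setminus\{o\}}$ and a ring $\mathcal{O}\in\{\mathbb{Z},\mathbb{Z}_\ell\}$, say that $y$ is \emph{$\mathcal{O}$-solvable} if the equations $(E_v)$, $v\in V$, have a solution with $x_i\in\mathcal{O}$ and $w_v\in w_v^0+K_v\mathcal{O}$. Let $\mu_v=\mu_v(y)>0$ be the product of $(A_u/B_u)^{y_u}$ over the vertices $u\ne o$ on the path from $v$ to $o$, including $v$; so $\mu_o=1$. For fixed $y$ and any values of the $x_i$ in $\mathbb{Q}$ or $\mathbb{Q}_\ell$, the equations $(E_v)$ with $v\ne o$ determine the $w_v$ from the leaves up, and substituting them turns $(E_o)$ into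
\begin{equation}\label{eq:root}
\sum_{v\in V}\mu_vC_v+\sum_{i\in I}\mu_{v(i)}m_ix_i=0 .
\end{equation}

\begin{lemma}\label{lem:NtoZ}
If $y$ is $\mathbb{Z}$-solvable, then the equations have a solution with the same $y$, with $x_i\in\mathbb{N}$ and $w_v\in w_v^0+K_v\mathbb{Z}$.
\end{lemma}

\begin{proof}
Let $\Sigma_+$ and $\Sigma_-$ be the sums of $\mu_{v(i)}|m_i|$ over the $i$ with $m_i>0$ and with $m_i<0$. Both are positive, because both signs occur. Put $\xi_i=\Sigma_-$ if $m_i>0$ and $\xi_i=\Sigma_+$ if $m_i<0$; then $\sum_i\mu_{v(i)}m_i\xi_i=0$. By \eqref{eq:root} the homogeneous equations (all $C_v$ replaced by $0$) have a rational solution with $x=\xi$. Multiply it by a positive integer so that its $x$-components are positive integers and its $w_v$-components lie in $K_v\mathbb{Z}$. Adding a large multiple of it to the given solution makes all $x_i$ nonnegative.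
\end{proof}

The lemma fails for coefficients of one sign: the system consisting of the root equation $0=1+x$ is solvable in $\mathbb{Z}$ and not in $\mathbb{N}$.

Let $\mathcal{P}$ be the finite set of primes that divide $PQ$, some $m_i$, the numerator or denominator of some $K_v$, or the denominator of some $w_v^0$ or $C_v$. It does not depend on $y$.

\begin{lemma}\label{lem:localglobal}
$y$ is $\mathbb{Z}$-solvable if and only if it is $\mathbb{Z}_\ell$-solvable for every $\ell\in\mathcal{P}$.
\end{lemma}

\begin{proof}
Substitute $w_v=w_v^0+K_vz_v$ and clear denominators. The equations become an integral linear system $\mathbf{C}\mathbf{z}=\mathbf{c}$ in the unknowns $x_i,z_v$. By the Smith normal form, $\mathbf{C}=\mathbf{S}\mathbf{D}\mathbf{T}$ with $\mathbf{S},\mathbf{T}$ invertible over $\mathbb{Z}$ and $\mathbf{D}$ a diagonal matrix with nonzero diagonal entries $\delta_1,\dots,\delta_r$ and zeros elsewhere. With $\mathbf{c}'=\mathbf{S}^{-1}\mathbf{c}$, the system is solvable over $\mathcal{O}$ if and only if $c'_j/\delta_j\in\mathcal{O}$ for $j\le r$ and $c'_j=0$ for $j>r$. By (F1) it is solvable over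 $\mathbb{Z}$ if and only if it is solvable over $\mathbb{Z}_\ell$ for every prime $\ell$.

Let $\ell\notin\mathcal{P}$. Then $w_v^0+K_v\mathbb{Z}_\ell=\mathbb{Z}_\ell$, all $C_v$ lie in $\mathbb{Z}_\ell$, and all $A_v,B_v,m_i,\mu_v$ are units. For any $x\in\mathbb{Z}_\ell^I$ the $w_v$ determined by $(E_v)$, $v\ne o$, lie in $\mathbb{Z}_\ell$, and \eqref{eq:root} can be solved for one $x_i$ with the others set to $0$, since $I\ne\emptyset$. So every $y$ is $\mathbb{Z}_\ell$-solvable.
\end{proof}

\subsection{Valuations of sums of powers}

\emph{Presburger arithmetic} is the first-order theory of $(\mathbb{Z},+,<,0,1)$; it is decidable. A relation on $\mathbb{Z}$ is \emph{Presburger} if it is defined by a formula of this language. Inequalities between integral affine forms and congruences to a fixed modulus are Presburger, and so is every relation obtained from a Presburger relation by substituting integral affine forms for the variables.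

Put $\rho=Q/P$. Passing a value up an edge multiplies it by a power of $\rho$, so the values in the tree are built from sums of such powers. The next lemma controls their valuations. If $\ell\mid PQ$, then $v_\ell(\rho)\ne0$ because $P,Q$ are coprime, so one term dominates unless two exponents are close, and two close terms can be merged into one. For example, with $\rho=3/2$, the valuation $v_2(\rho^{n_1}-\rho^{n_2})$ is $-\max(n_1,n_2)$ if $n_1\ne n_2$ and $\infty$ otherwise.

\begin{lemma}\label{lem:val}
Let $\alpha_1,\dots,\alpha_r\in\mathbb{Q}$ and let $\ell$ be a prime. If $\ell\mid PQ$, the relation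
\[
v_\ell\Bigl(\sum_{j=1}^r\alpha_j\rho^{n_j}\Bigr)\ge\Gamma
\]
in $(n_1,\dots,n_r,\Gamma)\in\mathbb{Z}^{r+1}$ is effectively Presburger. If $\ell\nmid PQ$, then for each fixed $\Gamma\in\mathbb{Z}$ the relation in $(n_1,\dots,n_r)\in\mathbb{Z}^r$ is effectively Presburger.
\end{lemma}

\begin{proof}
Let $\ell\nmid PQ$, so that $\rho$ is a unit. By (F3) each term $\alpha_j\rho^{n_j}$ modulo $\ell^\Gamma\mathbb{Z}_\ell$ depends only on $n_j$ modulo a computable period, so the relation is a finite union of conjunctions of congruences.

Let $\ell\mid PQ$ and $\mathsf{a}=v_\ell(\rho)\ne0$. Replacing $\rho$ by $\rho^{-1}$ and $n_j$ by $-n_j$, we may assume $\mathsf{a}>0$. We induct on $r$, for all coefficients at once. For $r=0$ the sum is $0$ and the relation always holds. If some $\alpha_j$ is $0$, drop it and use induction. Otherwise choose $\Theta\ge1$ with $\mathsf{a}\Theta+v_\ell(\alpha_j)>v_\ell(\alpha_i)$ for all $i,j$. Looking at an index $i$ with $n_i$ minimal, we see that every $n\in\mathbb{Z}^r$ falls under one of the following finitely many cases.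

\emph{Case $(i)$: $n_j-n_i\ge\Theta$ for all $j\ne i$.} Then $v_\ell(\alpha_j\rho^{n_j})\ge v_\ell(\alpha_j)+\mathsf{a}\Theta+\mathsf{a}n_i>v_\ell(\alpha_i\rho^{n_i})$ for $j\ne i$, so by (F2) the relation is the inequality $v_\ell(\alpha_i)+\mathsf{a}n_i\ge\Gamma$.

\emph{Case $(i,j,\delta)$: $j\ne i$ and $n_j-n_i=\delta$ with $0\le\delta<\Theta$.} Then the sum equals $(\alpha_i+\alpha_j\rho^\delta)\rho^{n_i}+\sum_{h\ne i,j}\alpha_h\rho^{n_h}$, which has $r-1$ terms, and induction gives a formula.

The required formula is the disjunction, over all cases, of the condition defining the case and the formula found in it.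
\end{proof}

\subsection{Families of balls}

Fix $\ell\in\mathcal{P}$. We eliminate the unknowns $x_i,w_v\in\mathbb{Q}_\ell$ from the leaves up. The set of values that a vertex can take turns out to be a ball or empty, and we must keep track of how its center and exponent depend on $y\in\mathbb{N}^{V\setminus\{o\}}$.

A \emph{triple} is $(\Phi,\tau,g)$, where $\Phi$ is a Presburger formula in $y$; $\tau=\sum_j\alpha_j\rho^{n_j(y)}$ with $\alpha_j\in\mathbb{Q}$ and integral affine forms $n_j$; and $g$ is $\infty$ or an integral affine form in $y$, required to be constant if $\ell\nmid PQ$. A finite list of triples \emph{describes} a family of sets $\mathbb{X}(y)\subseteq\mathbb{Q}_\ell$ if $\mathbb{X}(y)\ne\emptyset$ exactly when $\Phi(y)$ holds for some triple of the list, and $\mathbb{X}(y)=\tau(y)+\ell^{g(y)}\mathbb{Z}_\ell$ whenever $\Phi(y)$ holds. The list is \emph{finite-exponent} if no triple has $g=\infty$. For a triple with $g\ne\infty$ and any such $\tau$, the condition $v_\ell(\tau(y))\ge g(y)$ is effectively Presburger by Lemma~\ref{lem:val}; this is why $g$ must be constant when $\ell\nmid PQ$.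

\begin{lemma}\label{lem:closure}
Let lists describing $\mathbb{X}$ and $\mathbb{X}'$ be given, and let $u\ne o$ be a vertex. One can compute lists describing
\begin{enumerate}
\item[(a)] $\mathbb{X}+\mathbb{X}'$, finite-exponent if one of the given lists is;
\item[(b)] $\mathbb{X}\cap\mathbb{X}'$, provided that the list of $\mathbb{X}'$ is finite-exponent, and finite-exponent if both given lists are;
\item[(c)] $\rho^{\sigma y_u}\mathbb{X}$ for fixed $\sigma\in\mathbb{Z}$, finite-exponent if the list of $\mathbb{X}$ is;
\item[(d)] $B_u^{y_u}(w_u^0+K_u\mathbb{Z}_\ell)$, finite-exponent.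
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) and (b) let $(\Phi,\tau,g)$ and $(\Phi',\tau',g')$ run through the two lists. An inequality involving $\infty$ is evaluated at once, and a triple in which it is false is omitted.

(a) By (F2), take the triples $(\Phi\wedge\Phi'\wedge g\le g',\ \tau+\tau',\ g)$ and $(\Phi\wedge\Phi'\wedge g>g',\ \tau+\tau',\ g')$. A triple with exponent $\infty$ survives only if $g=g'=\infty$.

(b) By (F2), take the triples
\[
\bigl(\Phi\wedge\Phi'\wedge g\ge g'\wedge v_\ell(\tau-\tau')\ge g',\ \tau,\ g\bigr),\qquad
\bigl(\Phi\wedge\Phi'\wedge g<g'\wedge v_\ell(\tau-\tau')\ge g,\ \tau',\ g'\bigr).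
\]
As $g'\ne\infty$, and the second triple is omitted when $g=\infty$, the valuation conditions have finite right sides and are Presburger.

(c) Replace $(\Phi,\tau,g)$ by $(\Phi,\ \rho^{\sigma y_u}\tau,\ g+\sigma v_\ell(\rho)y_u)$. The new center has exponents $n_j(y)+\sigma y_u$, and $v_\ell(\rho)=0$ if $\ell\nmid PQ$.

(d) The obstacle is that $B_u^{y_u}$ is a power of $P$ or of $Q$ and not of $\rho$. But $A_u,B_u$ are coprime, so one of them, $F$, is a unit at $\ell$; and $A_u/B_u=\rho^{\sigma}$ with $\sigma=\pm\sigma_u$. Hence $B_u=F\rho^{\sigma'}$ with $\sigma'=0$ if $F=B_u$ and $\sigma'=-\sigma$ if $F=A_u$. By (c) it suffices to describe $F^{y_u}(w_u^0+K_u\mathbb{Z}_\ell)=F^{y_u}w_u^0+\ell^{\kappa}\mathbb{Z}_\ell$, where $\kappa=v_\ell(K_u)$. By (F3) this ball depends only on $y_u$ modulo a computable $\pi$, so it is described by the triples $(y_u\equiv\eta\ (\mathrm{mod}\ \pi),\ F^\eta w_u^0\rho^0,\ \kappa)$ for $0\le\eta<\pi$.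
\end{proof}

\begin{lemma}\label{lem:presb}
For each $\ell\in\mathcal{P}$, the set of $\mathbb{Z}_\ell$-solvable $y$ is effectively Presburger.
\end{lemma}

\begin{proof}
For a vertex $v$ let $\mathbb{T}_v(y)\subseteq\mathbb{Q}_\ell$ be the set of values of the right side of $(E_v)$, taken over all $x_i\in\mathbb{Z}_\ell$ (for $v(i)=v$ or $v(i)$ below $v$) and all $w_u\in w_u^0+K_u\mathbb{Z}_\ell$ (for $u$ strictly below $v$) that satisfy $(E_u)$ for all $u$ strictly below $v$. For $u\ne o$, with $A_u/B_u=\rho^\sigma$, the set of possible contributions of $u$ to its parent is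
\[
\mathbb{O}_u(y)=\{A_u^{y_u}w: w\in w_u^0+K_u\mathbb{Z}_\ell,\ B_u^{y_u}w\in\mathbb{T}_u(y)\}
=\rho^{\sigma y_u}\Bigl(\mathbb{T}_u(y)\cap B_u^{y_u}(w_u^0+K_u\mathbb{Z}_\ell)\Bigr).
\]
The subtrees below different children of $v$ share no unknowns, since each $x_i$ is attached to one vertex. Therefore
\[
\mathbb{T}_v(y)=\{C_v\}+\sum_{v(i)=v}m_i\mathbb{Z}_\ell+\sum_{u\text{ child of }v}\mathbb{O}_u(y).
\]
The sets $\{C_v\}$ and $m_i\mathbb{Z}_\ell$ are described by the single triples $(\text{true},C_v\rho^0,\infty)$ and $(\text{true},0,v_\ell(m_i))$. From the leaves up, Lemma~\ref{lem:closure}(a) gives a list for $\mathbb{T}_v$, and parts (d), (b), (c) give a list for $\mathbb{O}_v$.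

The list for $\mathbb{T}_o$ is finite-exponent. Indeed, choose $i\in I$. The list for $\mathbb{T}_{v(i)}$ is finite-exponent by (a), because $m_i\ne0$. If the list for $\mathbb{T}_u$ is finite-exponent, then so is the list for $\mathbb{O}_u$ by (b), (c), (d), and so is the list for $\mathbb{T}_{\bar u}$ by (a). Finally $y$ is $\mathbb{Z}_\ell$-solvable if and only if $0\in\mathbb{T}_o(y)$, that is, if and only if $\Phi(y)$ and $v_\ell(\tau(y))\ge g(y)$ hold for some triple of this list. Since $g\ne\infty$, this is a Presburger condition.
\end{proof}

\begin{proposition}\label{prop:mixed}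
Solvability of tree systems of type $(P,Q)$ in which both signs occur among the $m_i$ is decidable.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:NtoZ} and \ref{lem:localglobal}, the system is solvable if and only if some $y$ satisfies $y_v\in Y_v$ for all $v\ne o$ and is $\mathbb{Z}_\ell$-solvable for each of the finitely many $\ell\in\mathcal{P}$. The sets $Y_v$ are Presburger, so by Lemma~\ref{lem:presb} this is a computable sentence of Presburger arithmetic.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:tree} and \ref{thm:main}]
Propositions~\ref{prop:auto}, \ref{prop:onesign} and \ref{prop:mixed} cover all tree systems, which proves Theorem~\ref{thm:tree}. Given $p,q$ and a knapsack instance, Lemma~\ref{lem:normal} brings it to the form \eqref{eq:W}, Proposition~\ref{prop:reduce} produces finitely many tree systems of type $(P,Q)$, and each is decided by Theorem~\ref{thm:tree}. Every step is effective in $p$ and $q$, which proves Theorem~\ref{thm:main}.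
\end{proof}

\section{Constrained exponents and repeated exponents}\label{sec:compl}

Nothing in this section is used above. A subset of $\mathbb{Z}$ is \emph{semilinear} if it is a finite union of sets $\alpha+\beta_1\mathbb{N}+\dots+\beta_r\mathbb{N}$ with $r\ge0$ and $\alpha,\beta_j\in\mathbb{Z}$; it is given by listing these numbers.

\begin{corollary}\label{cor:semi}
There is an algorithm which, given nonzero integers $p,q$, words $u_0,\dots,u_k$, $w_1,\dots,w_k$ and semilinear sets $S_1,\dots,S_k$, each a subset of $\mathbb{N}$ or of $\mathbb{Z}$, decides whether $u_0w_1^{x_1}u_1\cdots w_k^{x_k}u_k=1$ holds in $BS(p,q)$ for some $x\in S_1\times\dots\times S_k$.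
\end{corollary}

\begin{proof}
Choose for each $i$ one of the finitely many sets whose union is $S_i$, and substitute $w^{\alpha+\beta_1z_1+\dots+\beta_rz_r}=w^\alpha(w^{\beta_1})^{z_1}\cdots(w^{\beta_r})^{z_r}$. The new variables range over $\mathbb{N}$ and occur once each. Lemma~\ref{lem:normal} brings the equation to the form \eqref{eq:W}, which allows arbitrary words between the powers.
\end{proof}

The single occurrence of each variable, which made the lengths of the long bundles independent in Proposition~\ref{prop:reduce}, cannot be dropped in general. An \emph{exponent equation} over $G$ is an equation $u_0w_1^{z_1}u_1\cdots w_k^{z_k}u_k=1$ with words $u_j,w_j$ and variables $z_1,\dots,z_k$ that need not be distinct.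

\begin{proposition}\label{prop:undec}
Let $p=d\ge1$ and $q=db$ with $b\ge2$, for example $(p,q)=(2,4)$. Solvability in $\mathbb{N}$ of finite systems of exponent equations over $BS(p,q)$, in which variables may be repeated, is undecidable.
\end{proposition}

\begin{proof}
From $ta^{dn}t^{-1}=a^{dnb}$ we get $t^ya^{dx}t^{-y}=a^{dxb^y}$ for $x,y\in\mathbb{N}$. Since $a$ has infinite order,
\[
t^y(a^d)^x(t^{-1})^y(a^{-d})^z=1\iff z=xb^y,\qquad a^{\alpha_0}(a^{\alpha_1})^{z_1}\cdots(a^{\alpha_r})^{z_r}=1\iff\alpha_0+\sum_j\alpha_jz_j=0 .
\]
So systems of exponent equations, with auxiliary variables, express linear equations and the function $(x,y)\mapsto xb^y$, including $y\mapsto b^y$. We use these to express squaring.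

\emph{Claim.} For $n\ge5$ and $e\in\mathbb{N}$, we have $e=n^2$ if and only if there are $z,v,s\in\mathbb{N}$ with
\[
zb^n+1=z+b^e,\qquad z+v=n+vb^n,\qquad e+s+2=b^n .
\]
Suppose these equations hold. The first says $(b^n-1)z=b^e-1$. If $r$ is the remainder of $e$ modulo $n$, then $b^e-1\equiv b^r-1\pmod{b^n-1}$ and $0\le b^r-1<b^n-1$, so $r=0$ and $e=jn$. The second equation says $z=n+v(b^n-1)>0$, so $e\ne0$ and $j\ge1$. Now $z=\sum_{h<j}b^{nh}\equiv j$ and $z\equiv n\pmod{b^n-1}$. The third equation gives $j\le e<b^n-1$, and $n<b^n-1$ for $n\ge5$. Hence $j=n$ and $e=n^2$. Conversely, let $e=n^2$ and take $z=\sum_{h<n}b^{nh}$, which satisfies the first equation. The number $z-n=\sum_{h<n}(b^{nh}-1)$ is a nonnegative multiple of $b^n-1$, which gives $v$. Finally $n^2\le2^n-2\le b^n-2$, which gives $s$: the inequality holds for $n=5$, and $(n+1)^2\le2n^2\le2^{n+1}-4$ carries it from $n$ to $n+1$. This proves the claim.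

For $x,y,z\in\mathbb{N}$ put $X=x+5$ and $Y=y+5$. Since $XY=xy+5x+5y+25$, we have $z=xy$ if and only if $2(z+5x+5y+25)=(X+Y)^2-X^2-Y^2$, and the three squares are squares of numbers $\ge5$. So multiplication is expressible. A polynomial equation with integer coefficients is equivalent, after introducing a variable for each intermediate product, to a system of linear equations and equations $z=xy$ over $\mathbb{N}$. It can therefore be translated effectively into a system of exponent equations that is solvable in $\mathbb{N}$ if and only if the polynomial equation is. By the Davis--Putnam--Robinson--Matiyasevich theorem, solvability of polynomial equations in $\mathbb{N}$ is undecidable.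
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHMV}
Bruy\`ere, Hansel, Michaux and Villemaire, 1994.

\bibitem{DT}
Dudkin and Treyer, 2018.

\bibitem{KP}
\emph{Knapsack and the power word problem in solvable Baumslag--Solitar groups}, \texttt{http://mcaomsk.oscsbras.ru/files/204.pdf}.

\end{thebibliography}
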